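\title{A lattice-ordered integral domain whose order does not extend to its quotient field}

\begin{abstract}
We show that the coefficientwise lattice order on the Laurent polynomial ring $\mathbb Z[x,x^{-1}]$ does not extend to a lattice order on $\mathbb Q(x)$ that makes $\mathbb Q(x)$ a lattice-ordered field. More precisely, let $F$ be a totally ordered field and let $F(x)$ be a lattice-ordered ring in which $F^+$, $x$ and $x^{-1}$ are positive. Then the set of integers $n$ with $1\wedge x^n>0$ is a nonzero subgroup of $\mathbb Z$, and every nonzero subgroup occurs. The proof builds a substitute for the constant coefficient of a rational function and applies it to a rational function whose coefficients change sign aperiodically.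
\end{abstract}

\section{The extension problem}\label{sec:intro}

A \emph{lattice-ordered ring}, or \emph{$\ell$-ring}, is a ring $R$ with a partial order $\le$ in which any two elements $a,b$ have a meet $a\wedge b$ and a join $a\vee b$, and whose positive cone $R^+=\{r\in R: r\ge0\}$ satisfies
\[
R^++R^+\subseteq R^+,\qquad R^+R^+\subseteq R^+,\qquad a\le b\iff b-a\in R^+ .
\]
An \emph{$\ell$-field} is a field that is an $\ell$-ring. An $\ell$-ring $R$ is an \emph{$\ell$-subring} of an $\ell$-ring $K$ if $R$ is a subring of $K$, if $K^+\cap R=R^+$, and if meets and joins of elements of $R$ are the same in $K$ as in $R$. Let $R$ be a commutative integral domain that is an $\ell$-ring, and let $K$ be its quotient field. The lattice order on $R$ \emph{extends to $K$} if some lattice order makes $K$ an $\ell$-field with $R$ as an $\ell$-subring. The following question is stated as open in \cite{IJAMS}.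

\begin{quote}
\emph{Let $R$ be a commutative integral domain that is an $\ell$-ring. Does the lattice order on $R$ always extend to the quotient field of $R$?}
\end{quote}

For a total order the answer is yes. Declare $a/b\ge0$ when $ab\ge0$. Nonzero squares are positive in a totally ordered domain, and multiplying by them does not change signs. If $ad=bc$ then $(ab)d^2=(cd)b^2$, so the definition does not depend on the fraction chosen; the identities $(ad+bc)bd=ab\,d^2+cd\,b^2$ and $(ac)(bd)=(ab)(cd)$ give closure under sums and products; and $a=ab/b$ is positive in the new sense exactly when $ab^2\ge0$, that is, when $a\ge0$.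

The simplest orders that are not total are coefficientwise. On $\mathbb Z[\sqrt2]$ declare $a+b\sqrt2\ge0$ when $a,b\ge0$. This order extends to $\mathbb Q(\sqrt2)$ by the same rule, but two features of the total case are lost: the square $(1-\sqrt2)^2=3-2\sqrt2$ is not positive, and neither is the inverse $(1+\sqrt2)^{-1}=-1+\sqrt2$ of a positive element. What makes the extension possible here is that the basis $1,\sqrt2$ of the ring is also a basis of the field.

Now let $A$ be a totally ordered integral domain with $1$, and give $A[x,x^{-1}]$ the \emph{coefficientwise order}: $\sum a_ix^i\ge0$ when all $a_i\ge0$. Meets and joins are coefficientwise minima and maxima, and the cone is closed under sums and products, so $A[x,x^{-1}]$ is an $\ell$-ring and an integral domain. The powers of $x$ no longer span the quotient field. Nor can one take quotients of positive elements as the new cone, since $(1+x^3)/(1+x)=1-x+x^2$ is such a quotient and is not positive in the ring. Still, there is reason to expect an extension: every rational function has a Laurent expansion, and Laurent series carry a coefficientwise order.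

\begin{proposition}\label{prop:embed}
Let $F$ be a totally ordered field. Then $F[x,x^{-1}]$ with the coefficientwise order is an $\ell$-subring of an $\ell$-field. The same holds for $\mathbb Z[x,x^{-1}]$.
\end{proposition}

Nevertheless the answer to the question is no.

\begin{theorem}\label{thm:main}
Let $R=\mathbb Z[x,x^{-1}]$ with the coefficientwise order. There is no lattice order on $\mathbb Q(x)$ that makes $\mathbb Q(x)$ an $\ell$-ring with $R$ as an $\ell$-subring.
\end{theorem}

By Proposition~\ref{prop:embed} the obstruction lies in the quotient field itself, not in embeddability into $\ell$-fields. Two elements $u,v$ are \emph{disjoint} if $u\wedge v=0$. In $R$ the element $1$ is disjoint from $x^n$ for every $n\ne0$, and this, together with the positivity of $1$, $x$ and $x^{-1}$, is all that the proof uses about $R$. The next theorem says exactly how much of this disjointness a field of rational functions can afford.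

\begin{theorem}\label{thm:sharp}
Let $F$ be a totally ordered field and $K=F(x)$.
\begin{enumerate}
\item[(a)] Let $\le$ be a lattice order that makes $K$ an $\ell$-ring with $F^+\subseteq K^+$ and $x,x^{-1}\in K^+$. Then $S=\{n\in\mathbb Z: 1\wedge x^n>0\}$ is a subgroup $m\mathbb Z$ of $\mathbb Z$ with $m\ge1$. In particular, $1\wedge x^n=0$ cannot hold for all $n\ne0$.
\item[(b)] Conversely, for every $m\ge1$ there is such an order on $K$ with $S=m\mathbb Z$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:coeff}
Let $A$ be a totally ordered field, or a subring (with $1$) of $\mathbb R$ with the usual order. Then the coefficientwise lattice order on $A[x,x^{-1}]$ does not extend to the quotient field.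
\end{corollary}

Theorem~\ref{thm:main} is the case $A=\mathbb Z$ of Corollary~\ref{cor:coeff}. A reader who wants only this case may take $F=\mathbb Q$ throughout and stop after Section~\ref{sub:rational}.

The idea is as follows. In an $\ell$-field every $y$ has an absolute value $|y|=y\vee(-y)$, and in $F(x)$ this absolute value must again be a rational function. The coefficients of a rational function satisfy a linear recurrence. Section~\ref{sec:model} exhibits a rational function $y$ such that the absolute values of its coefficients satisfy none. An unknown order on $F(x)$ need not come from any series expansion, so Section~\ref{sec:quotient} constructs from the order a linear map that plays the part of the constant coefficient and commutes with absolute values. Its values lie in an abstract totally ordered vector space, and Section~\ref{sec:osc} excludes the recurrence in that generality. Section~\ref{sec:converse} proves part (b) and reviews the hypotheses.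

\section{Arithmetic in lattice-ordered fields}\label{sec:prelim}

In an $\ell$-ring, translations $a\mapsto a+c$ preserve the order, hence meets and joins, and $a\mapsto -a$ reverses it. Put $a^+=a\vee0$, $a^-=(-a)\vee0$ and $|a|=a\vee(-a)$. We use the following standard facts.

\begin{enumerate}
\item[(L1)] $a+b=(a\vee b)+(a\wedge b)$; \ $a=a^+-a^-$; \ $a^+\wedge a^-=0$; \ $|a|=a^++a^-\ge0$.
\item[(L2)] If $a=u-v$ with $u\wedge v=0$, then $u=a^+$ and $v=a^-$. Indeed $a^+=(u\vee v)-v=(u+v)-v=u$ by (L1).
\item[(L3)] $|a+b|\le|a|+|b|$, because $\pm(a+b)\le|a|+|b|$. For $a,b,c\ge0$ we have $a\wedge(b+c)\le(a\wedge b)+(a\wedge c)$, because the right side equals $2a\wedge(a+c)\wedge(b+a)\wedge(b+c)$. Applying this repeatedly in each argument, $u\wedge v=0$ implies $nu\wedge nv=0$ for all integers $n\ge1$.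
\item[(L4)] If $c$ and $c^{-1}$ are both positive in an $\ell$-field, then multiplication by $c$ is an additive bijection that preserves the order in both directions. Hence $c(a\wedge b)=ca\wedge cb$ and $|ca|=c|a|$.
\end{enumerate}

The field structure interacts with the lattice structure most strongly below the multiples of $1$.

\begin{lemma}\label{lem:unit}
Let $K$ be an $\ell$-field with $1\ge0$.
\begin{enumerate}
\item[(a)] If $0\le u,v\le1$ and $u\wedge v=0$, then $u=0$ or $v=0$.
\item[(b)] If $0<a\le n\cdot1$ for some integer $n\ge1$, then $a^{-1}\ge0$.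
\end{enumerate}
\end{lemma}

\begin{proof}
(a) From $u(1-v)\ge0$ and $(1-u)v\ge0$ we get $0\le uv\le u\wedge v=0$. So $uv=0$, and $K$ has no zero divisors.

(b) Let $b=a^{-1}$. Since $a\ge0$ and $n-a\ge0$, we have $0\le ab^{\pm}\le nb^{\pm}$, so $0\le ab^+\wedge ab^-\le nb^+\wedge nb^-=0$ by (L1) and (L3). Thus $1=ab^+-ab^-$ is a difference of disjoint elements, and (L2) gives $ab^-=1^-=0$. Hence $b^-=0$ and $b=b^+\ge0$.
\end{proof}

Part (a) fails in rings with zero divisors, for instance for $(1,0)$ and $(0,1)$ in $\mathbb Q\times\mathbb Q$ with the coordinatewise order. Part (b) needs the bound: in $\mathbb Q(\sqrt2)$ with the coefficientwise order, $1+\sqrt2$ lies below no integer.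

For a totally ordered field $F$, a \emph{totally ordered $F$-vector space} is an $F$-vector space $L$ with a translation-invariant total order such that $F^+L^+\subseteq L^+$. In such a space $|v|$ is whichever of $v$, $-v$ is nonnegative. Recall that $F$ contains $\mathbb Q$ with its usual order and that squares in $F$ are nonnegative.

\section{The model: Laurent series}\label{sec:model}

\begin{proof}[Proof of Proposition~\ref{prop:embed}]
Let $F((x))$ be the field of formal series $\sum_{n\ge n_0}a_nx^n$, ordered coefficientwise. The coefficientwise minimum and maximum of two such series are again such series, so the order is a lattice order. Each coefficient of a product is a finite sum of products of coefficients, so the cone is closed under products as well as sums. The cone, the meets and the joins of $F[x,x^{-1}]$ are given by the same rules, so it is an $\ell$-subring. The same is true of $\mathbb Z[x,x^{-1}]$ in $\mathbb Q((x))$.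
\end{proof}

In $F((x))$ the absolute value of $\sum a_nx^n$ is $\sum|a_n|x^n$. If the subfield $F(x)$ were closed under it, then $F(x)$ would be a sublattice, since $a\vee b=\frac12(a+b+|a-b|)$, and we would have an extension. The first tests are encouraging:
\[
\Bigl|\frac1{1+x}\Bigr|=\frac1{1-x},\qquad
\Bigl|\frac1{1+x+x^2}\Bigr|=\Bigl|\frac{1-x}{1-x^3}\Bigr|=\frac{1+x}{1-x^3}.
\]
In both cases the signs of the coefficients are periodic. To defeat closure we want a rational function whose coefficients oscillate at an irrational frequency.

Fix $\theta\in(0,\pi)$ with $\cos\theta=\frac35$. Then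
\begin{equation}\label{eq:irr}
\theta/\pi\ \text{ is irrational.}
\end{equation}
Otherwise $e^{\pm i\theta}$ would be roots of unity, and their sum $\frac65$ would be an algebraic integer; but a rational algebraic integer is an integer. Put
\begin{equation}\label{eq:y}
y=\frac1{x^{-1}-\frac65+x},
\end{equation}
which is unchanged when $x$ is replaced by $x^{-1}$. It is convenient to expand in powers of $x^{-1}$, that is, in the $\ell$-field $\mathbb Q((x^{-1}))$. Define $u_0=0$, $u_1=1$ and $u_{n+1}=\frac65u_n-u_{n-1}$; thus $u_n=\sin n\theta/\sin\theta$, since $\sin(n-1)\theta+\sin(n+1)\theta=2\cos\theta\sin n\theta$. In $(x^{-1}-\frac65+x)\sum_{n\ge1}u_nx^{-n}$ the constant coefficient is $u_1=1$ and the coefficient of $x^{-n}$ is $u_{n-1}-\frac65u_n+u_{n+1}=0$ for $n\ge1$. So $y=\sum_{n\ge1}u_nx^{-n}$, and $u_n$ is the constant coefficient of $x^ny$.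

Suppose that $z=|y|=\sum|u_n|x^{-n}$ is rational, say $qz=p$ with polynomials $p$ and $q=\sum_{i=0}^dq_ix^i\ne0$. For $n\ge1$ the polynomial $x^np$ has no constant term, so the constant coefficient of $x^nqz$ vanishes:
\[
q_0|u_n|+q_1|u_{n+1}|+\dots+q_d|u_{n+d}|=0\qquad(n\ge1).
\]

\begin{example}\label{ex:d2}
We rule out $d\le2$ by hand. The recurrence gives
\[
u_1=1,\quad u_2=\tfrac65,\quad u_3=\tfrac{11}{25},\quad u_4=-\tfrac{84}{125},\quad u_5=-\tfrac{779}{625},\quad u_6=-\tfrac{2574}{3125}.
\]
For $n=1$ and $n=4$ the three terms $u_n,u_{n+1},u_{n+2}$ have the same sign, so the absolute values can be dropped. Substituting $u_{n+2}=\frac65u_{n+1}-u_n$ gives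
\[
(q_0-q_2)u_n+(q_1+\tfrac65q_2)u_{n+1}=0\qquad(n=1,4).
\]
The vectors $(u_1,u_2)$ and $(u_4,u_5)$ are independent, since $u_1u_5-u_2u_4=-\frac{11}{25}$. Hence $q_0=q_2$ and $q_1=-\frac65q_2$. For $n=2$ the signs are $+,+,-$, and the relation reads $q_2(u_2-\frac65u_3-u_4)=0$. Subtracting this from $q_2(u_2-\frac65u_3+u_4)=0$ leaves $2q_2u_4=0$. So $q_0=q_1=q_2=0$.
\end{example}

The example contains the whole mechanism. A pattern of signs that occurs twice forces a linear identity on the $q_i$, and patterns that differ in a single place isolate a single $q_i$. The general statement is the following; it is proved in Section~\ref{sec:osc}.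

\begin{proposition}\label{prop:osc}
Let $F$ be a totally ordered field, $L$ a totally ordered $F$-vector space, and $(t_n)_{n\ge0}$ a sequence in $L$ with $(t_0,t_1)\ne(0,0)$ and
\begin{equation}\label{eq:rec}
t_{n-1}-\tfrac65t_n+t_{n+1}=0\qquad(n\ge1).
\end{equation}
If $q_0,\dots,q_d\in F$ satisfy
\begin{equation}\label{eq:abs}
\sum_{j=0}^dq_j|t_{n+j}|=0\qquad(n\ge1),
\end{equation}
then $q_0=\dots=q_d=0$.
\end{proposition}

With $L=F=\mathbb Q$ and $t_n=u_n$ this says that $\sum|u_n|x^{-n}$ is not rational. That disposes of one candidate. To exclude all lattice orders on $F(x)$ we need the proposition for arbitrary $L$.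

\section{A substitute for the constant coefficient}\label{sec:quotient}

The computation before Example~\ref{ex:d2} used three properties of the constant coefficient: it is linear, it commutes with absolute values, and it kills $x^n$ for $n\ne0$ but not $1$. In a field of series, the constant coefficient of $a$ vanishes exactly when $|a|\wedge1=0$. This condition makes sense in any $\ell$-field, so we factor out the elements that satisfy it. Lemma~\ref{lem:unit}(a) makes the quotient totally ordered.

\begin{lemma}\label{lem:pi}
Let $K$ be an $\ell$-field and $F$ a subfield, totally ordered as a field, with $F^+\subseteq K^+$. There are a totally ordered $F$-vector space $L$ and an $F$-linear map $\pi\colon K\to L$ such that for all $a\in K$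
\[
\pi(|a|)=|\pi(a)|,\qquad\text{and}\qquad \pi(a)=0\iff|a|\wedge1=0 .
\]
\end{lemma}

\begin{proof}
Let $P=\{a\in K:|a|\wedge1=0\}$. Note that $1\in F^+\subseteq K^+$.

\emph{$P$ is an $F$-subspace.} For $a,b\in P$, (L3) gives $0\le|a+b|\wedge1\le(|a|\wedge1)+(|b|\wedge1)=0$, and $|{-a}|=|a|$. Let $0<f\in F$. Both $f$ and $f^{-1}$ lie in $K^+$, so $|fa|=f|a|$ by (L4). If $f\le1$, then $f|a|\le|a|$ and $|fa|\wedge1\le|a|\wedge1=0$. If $f>1$, then $f^{-1}\le1$ and $|fa|\wedge1=f(|a|\wedge f^{-1})\le f(|a|\wedge1)=0$. In both cases $fa\in P$.

\emph{The order on the quotient.} Let $L=K/P$, let $\pi$ be the quotient map, and put $L^+=\pi(K^+)$. This set is closed under addition and under multiplication by $F^+$. If $\pi(a)=-\pi(b)$ with $a,b\ge0$, then $a+b\in P$ and $0\le a\wedge1\le(a+b)\wedge1=0$, so $\pi(a)=0$. Thus $L^+\cap-L^+=0$, and $L^+$ is the cone of a partial order.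

\emph{Totality and absolute values.} Let $a\in K$. The elements $a^+\wedge1$ and $a^-\wedge1$ lie between $0$ and $1$ and are disjoint by (L1), so by Lemma~\ref{lem:unit}(a) one of them is $0$; that is, $a^-\in P$ or $a^+\in P$. If $a^-\in P$, then $\pi(a)=\pi(a^+)\ge0$ and $\pi(|a|)=\pi(a^+)=\pi(a)$. If $a^+\in P$, then $\pi(a)=-\pi(a^-)\le0$ and $\pi(|a|)=\pi(a^-)=-\pi(a)$. So the order is total and $\pi(|a|)=|\pi(a)|$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\textup{(a)}]
All powers $x^n$, $n\in\mathbb Z$, are positive, so (L4) applies to each of them.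

\emph{$S$ is a subgroup.} We have $0\in S$. Let $n,k\in S$. Then $1\wedge x^n$ and $1\wedge x^k$ are nonzero elements between $0$ and $1$, so they are not disjoint by Lemma~\ref{lem:unit}(a). Hence $x^n\wedge x^k\ge(1\wedge x^n)\wedge(1\wedge x^k)>0$, and multiplying by $x^{-n}$ gives $1\wedge x^{k-n}>0$. So $k-n\in S$.

\emph{$S\ne\{0\}$.} Suppose that $1\wedge x^n=0$ for all $n\ne0$. With $\pi$ as in Lemma~\ref{lem:pi},
\begin{equation}\label{eq:pi}
\pi(1)\ne0,\qquad\pi(x^n)=0\quad(n\ne0).
\end{equation}
Let $y\in K$ be given by \eqref{eq:y}, and put $t_n=\pi(x^ny)$ for $n\in\mathbb Z$. Multiply $(x^{-1}-\frac65+x)y=1$ by $x^n$ and apply $\pi$: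
\[
t_{n-1}-\tfrac65t_n+t_{n+1}=\pi(x^n).
\]
By \eqref{eq:pi} the recurrence \eqref{eq:rec} holds, and $t_{-1},t_0,t_1$ are not all zero.

We do not know on which side of $0$ the nonzero terms lie. (In $F((x^{-1}))$ they are the $t_n$ with $n>0$, in $F((x))$ those with $n<0$.) The symmetry of the situation removes the difficulty. Replacing the generator $x$ of $K$ by $x^{-1}$ preserves the hypotheses, the map $\pi$ and the element $y$, and it replaces $t_n$ by $t_{-n}$. If $t_0=t_1=0$, then $t_{-1}\ne0$; so after this replacement, if necessary, we have $(t_0,t_1)\ne(0,0)$.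

Now let $z=|y|$. It is an element of $K=F(x)$, so $qz=p$ for some $p,q\in F[x]$ with $q=\sum_{j=0}^dq_jx^j\ne0$. By (L4) and Lemma~\ref{lem:pi},
\[
\pi(x^nz)=\pi(|x^ny|)=|t_n|.
\]
For $n\ge1$ the polynomial $x^np$ is an $F$-linear combination of positive powers of $x$, so $\pi(x^np)=0$ by \eqref{eq:pi}. Applying $\pi$ to $x^nqz=x^np$ therefore gives \eqref{eq:abs}. Proposition~\ref{prop:osc} yields $q=0$, a contradiction.

Thus $S$ is a nonzero subgroup of $\mathbb Z$, so $S=m\mathbb Z$ with $m\ge1$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:coeff} and Theorem~\ref{thm:main}]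
Let $F$ be the quotient field of $A$, with the given order if $A$ is a field and the order of $\mathbb R$ otherwise. The quotient field of $A[x,x^{-1}]$ is $K=F(x)$. An extension would have $A^+\subseteq K^+$, $x,x^{-1}\in K^+$, and $1\wedge x^n=0$ for $n\ne0$. This contradicts Theorem~\ref{thm:sharp}(a) as soon as $F^+\subseteq K^+$. If $A$ is a field, then $F^+=A^+$. If $A\subseteq\mathbb R$ and $0<a\in A$, choose an integer $n\ge a$. Then $n-a\in A^+\subseteq K^+$, and Lemma~\ref{lem:unit}(b) gives $a^{-1}\in K^+$. Every positive element of $F$ is $ca^{-1}$ with positive $a,c\in A$, so $F^+\subseteq K^+$. The case $A=\mathbb Z$, $F=\mathbb Q$ is Theorem~\ref{thm:main}.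
\end{proof}

\section{Absolute values of an oscillating sequence}\label{sec:osc}

We prove Proposition~\ref{prop:osc}. Let $(t_n)$ and $q_0,\dots,q_d$ be as stated there.

\subsection{A real shadow of the sequence}\label{sub:shadow}

The space $L$ may be large and may contain elements that are infinitely small compared with others, so no formula for $t_n$ is available. But the sequence lies in a space with two generators, and there every element can be measured against one fixed element.

\begin{lemma}\label{lem:shadow}
Let $V\subseteq L$ be the $\mathbb Q$-span of $t_0$ and $t_1$. Then $t_n\in V$ for all $n$, $V$ is closed under absolute values, and there is a monotone $\mathbb Q$-linear map $\lambda\colon V\to\mathbb R$ with $\lambda(|v|)=|\lambda(v)|$ and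
\[
\lambda(t_n)=A\cos(n\theta+\varphi)\qquad(n\ge0)
\]
for some real numbers $A>0$ and $\varphi$.
\end{lemma}

\begin{proof}
The recurrence has rational coefficients, so $t_n\in V$, and $|v|=\pm v\in V$ for $v\in V$. Put $e=|t_0|+|t_1|>0$ and
\[
\lambda(v)=\sup\{r\in\mathbb Q:re\le v\}.
\]
If $v=r_0t_0+r_1t_1$ and $N\ge|r_0|+|r_1|$ is an integer, then $-Ne\le v\le Ne$. So the set of such $r$ contains $-N$ and is bounded above by $N$, and $\lambda(v)$ is a real number. The map $\lambda$ is monotone and $\lambda(e)=1$.

It is additive. If $re\le v$ and $se\le w$, then $(r+s)e\le v+w$; hence $\lambda(v+w)\ge\lambda(v)+\lambda(w)$. If $r>\lambda(v)$ and $s>\lambda(w)$ are rational, then $v<re$ and $w<se$ because the order is total; hence $v+w<(r+s)e$ and $\lambda(v+w)\le r+s$. An additive map of $\mathbb Q$-vector spaces is $\mathbb Q$-linear. Since $|v|=\pm v$, we have $\lambda(|v|)=\pm\lambda(v)$, and $\lambda(|v|)\ge0$ by monotonicity; so $\lambda(|v|)=|\lambda(v)|$.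

The real numbers $a_n=\lambda(t_n)$ satisfy $a_{n-1}-2\cos\theta\,a_n+a_{n+1}=0$ and $|a_0|+|a_1|=\lambda(e)=1$. A solution of this recurrence is determined by $(a_0,a_1)$. The solutions $\cos n\theta$ and $\sin n\theta$ begin with $(1,\cos\theta)$ and $(0,\sin\theta)$, which span $\mathbb R^2$. So $a_n=B\cos n\theta+C\sin n\theta$ with $(B,C)\ne(0,0)$, and this equals $A\cos(n\theta+\varphi)$ with $A=\sqrt{B^2+C^2}$ and suitable $\varphi$.
\end{proof}

The irrationality \eqref{eq:irr} enters through two consequences.

\begin{enumerate}
\item[(D)] \emph{Every nonempty open interval contains $n\theta+\varphi$ modulo $2\pi$ for infinitely many $n\ge1$.} The multiples of $\theta$ are distinct modulo $2\pi$, so by the pigeonhole principle some $k\theta$ with $k\ge1$ is nonzero and closer to $0$ modulo $2\pi$ than the length of the interval. The points $jk\theta+\varphi$, $j\ge1$, then go around the circle infinitely often in steps shorter than the interval.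
\item[(Z)] \emph{Fix $i$ and put $s_i=\frac\pi2-i\theta$. The function $s\mapsto\cos(s+i\theta)$ changes sign at $s_i$, while $\cos(s_i+j\theta)\ne0$ for every integer $j\ne i$.} Indeed $s_i+j\theta=\frac\pi2+(j-i)\theta$ and $(j-i)\theta\notin\pi\mathbb Z$.
\end{enumerate}

\subsection{Rational coefficients}\label{sub:rational}

Let $F=\mathbb Q$. Then \eqref{eq:abs} is a relation in $V$. Applying $\lambda$ and dividing by $A$ shows that the continuous $2\pi$-periodic function
\[
g(s)=\sum_{j=0}^dq_j\,|\cos(s+j\theta)|
\]
vanishes at $s=n\theta+\varphi$ for all $n\ge1$. By (D) it vanishes identically. Fix $i$. By (Z), the terms with $j\ne i$ are differentiable at $s_i$, whereas $|\cos(s+i\theta)|$ has one-sided derivatives $-1$ and $1$ there. Since $g=0$ is differentiable, $q_i=0$. This proves Proposition~\ref{prop:osc} for $F=\mathbb Q$ and completes the proof of Theorem~\ref{thm:main}.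

\subsection{Coefficients in a totally ordered field}\label{sub:general}

For general $F$ the map $\lambda$ cannot be applied to \eqref{eq:abs}. The terms $q_j|t_{n+j}|$ need not lie in $V$, and if $q\in F$ exceeds all integers, then $qe$ exceeds all integer multiples of $e$. What $\lambda$ still provides is the signs: by monotonicity,
\begin{equation}\label{eq:sign}
\varepsilon_n:=\operatorname{sgn}\cos(n\theta+\varphi)\ne0\quad\Longrightarrow\quad|t_n|=\varepsilon_nt_n .
\end{equation}
So we return to the method of Example~\ref{ex:d2}. Let
\[
M=\begin{pmatrix}0&1\\-1&\frac65\end{pmatrix},\qquad\text{so that}\qquad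
\begin{pmatrix}t_{n+1}\\t_{n+2}\end{pmatrix}=M\begin{pmatrix}t_n\\t_{n+1}\end{pmatrix}\quad(n\ge0).
\]
The matrix $M$ has determinant $1$, trace $\frac65$ and eigenvalues $e^{\pm i\theta}$. Since it is invertible, $(t_n,t_{n+1})\ne(0,0)$ for all $n$. Let $(\alpha_j,\beta_j)\in\mathbb Q^2$ be the first row of $M^j$. It is nonzero, and
\begin{equation}\label{eq:alpha}
t_{n+j}=\alpha_jt_n+\beta_jt_{n+1}\qquad(n,j\ge0).
\end{equation}
The next lemma replaces the determinant computed in Example~\ref{ex:d2}. It holds because no positive power of $M$ fixes a line in $F^2$.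

\begin{lemma}\label{lem:two}
Let $C,D\in F$ and $0\le n<n'$. If $Ct_n+Dt_{n+1}=0$ and $Ct_{n'}+Dt_{n'+1}=0$, then $C=D=0$.
\end{lemma}

\begin{proof}
Suppose that $(C,D)\ne(0,0)$. Then $t_n,t_{n+1}$ are linearly dependent over $F$ and not both zero, so $(t_n,t_{n+1})^T=wv$ with $0\ne v\in L$ and a column $0\ne w\in F^2$. With $k=n'-n\ge1$ we get $(t_{n'},t_{n'+1})^T=(M^kw)v$. As $v\ne0$, the two hypotheses say that the row $(C,D)$ annihilates $w$ and $M^kw$. Its kernel in $F^2$ is the line $Fw$, so $M^kw=\mu w$ with $\mu\in F$. The rational matrix $M^k$ has eigenvalues $e^{\pm ik\theta}$, so its characteristic polynomial is $T^2-2cT+1$ with $c=\cos k\theta=\frac12\operatorname{tr}M^k\in\mathbb Q$, and $c^2<1$ by \eqref{eq:irr}. Therefore $(\mu-c)^2=c^2-1<0$ in the ordered field $F$, which is impossible.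
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:osc}]
For a sign pattern $\eta\in\{1,-1\}^{d+1}$ put
\[
N_\eta=\{n\ge1:\varepsilon_{n+j}=\eta_j\text{ for }0\le j\le d\},\qquad
C_\eta=\sum_{j=0}^dq_j\eta_j\alpha_j,\qquad D_\eta=\sum_{j=0}^dq_j\eta_j\beta_j .
\]
For $n\in N_\eta$, the relations \eqref{eq:abs}, \eqref{eq:sign} and \eqref{eq:alpha} give
\[
0=\sum_{j=0}^dq_j\eta_jt_{n+j}=C_\eta t_n+D_\eta t_{n+1}.
\]
By Lemma~\ref{lem:two}, $C_\eta=D_\eta=0$ whenever $N_\eta$ has at least two elements.

Fix $i\in\{0,\dots,d\}$. By (Z) and continuity there is $\delta>0$ such that the vector $(\operatorname{sgn}\cos(s+j\theta))_{0\le j\le d}$ is a constant $\eta$ on $(s_i-\delta,s_i)$ and a constant $\eta'$ on $(s_i,s_i+\delta)$, where $\eta,\eta'\in\{1,-1\}^{d+1}$ differ exactly in the coordinate $i$. If $n\theta+\varphi$ lies in the first interval modulo $2\pi$, then $n\in N_\eta$, and if it lies in the second, then $n\in N_{\eta'}$. By (D) both sets are infinite, so $C_\eta,D_\eta,C_{\eta'},D_{\eta'}$ all vanish. Subtracting,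
\[
0=C_\eta-C_{\eta'}=2q_i\eta_i\alpha_i,\qquad 0=D_\eta-D_{\eta'}=2q_i\eta_i\beta_i .
\]
Since $(\alpha_i,\beta_i)\ne(0,0)$, we conclude that $q_i=0$.
\end{proof}

\section{Orders with $S=m\mathbb Z$, and the role of the hypotheses}\label{sec:converse}

The construction for part (b) imitates $\mathbb Q(\sqrt2)$: we view $K$ as a finite extension of a totally ordered field, with a basis whose products are positive multiples of basis elements.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\textup{(b)}]
Let $w=x^m$ and $E=F(w)$. Order $F[w]$ totally by the sign of the leading coefficient, and extend this order to $E$ as in Section~\ref{sec:intro}. Then $E$ is a totally ordered field that extends $F$, and $w>0$.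

The elements $1,x,\dots,x^{m-1}$ form a basis of $K$ over $E$. They span: $x$ is algebraic over $E$, so $E[x]$ is a field and equals $K$, and $x^m\in E$. They are independent: after clearing denominators, a relation reads $\sum_ip_i(x^m)x^i=0$ with polynomials $p_i$, and different summands involve exponents in different residue classes modulo $m$.

Put $K^+=\{\sum_{i=0}^{m-1}f_ix^i:\text{all }f_i\in E^+\}$. This is the coordinatewise order on $E^m$, a lattice order with coordinatewise meets and joins. For $0\le i,j<m$ the product $x^ix^j$ is the basis element $x^{i+j}$ or equals $w\,x^{i+j-m}$, so $K^+K^+\subseteq K^+$. We have $F^+\subseteq E^+\subseteq K^+$. For $n\in\mathbb Z$ write $n=km+i$ with $0\le i<m$, so that $x^n=w^kx^i\in K^+$; in particular $x,x^{-1}\in K^+$. If $i\ne0$, then $1$ and $x^n$ have their nonzero coordinates in different places, so $1\wedge x^n=0$. If $i=0$, then $1\wedge x^n$ is the smaller of the positive elements $1$ and $w^k$ of $E$, so $1\wedge x^n>0$. Hence $S=m\mathbb Z$.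
\end{proof}

We close by recording where each hypothesis of Theorem~\ref{thm:sharp}(a) acts.

\begin{remark}[Infinitely many disjointness relations]
For any $m$, part (b) gives an order with $1\wedge x^n=0$ for $0<|n|<m$. So no finite set of the relations $1\wedge x^n=0$ leads to a contradiction. In that order $\pi$ is the coordinate map $\sum f_ix^i\mapsto f_0$, and \eqref{eq:pi} fails at the nonzero multiples of $m$, where $\pi(x^{km})=w^k$.
\end{remark}

\begin{remark}[The field $F(x)$]
That $K$ consists of rational functions over $F$ is used for the relation $q|y|=p$ and for the exchange of $x$ and $x^{-1}$. The $\ell$-field $F((x))$ satisfies all other hypotheses and has $S=\{0\}$. The inclusion $F^+\subseteq K^+$ makes $\pi$ linear over $F$, which is needed to move the coefficients of $p$ and $q$ past $\pi$.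
\end{remark}

\begin{remark}[Positivity of $x^{-1}$]
This hypothesis gives $|x^ny|=x^n|y|$, which ties the single element $|y|$ to the whole sequence $|t_n|$; it is also used for the subgroup property and the symmetry. It is the reason for working with Laurent polynomials. For the polynomial ring $F[x]$ with the coefficientwise order, Theorem~\ref{thm:sharp}(a) says only this: in any extension to $F(x)$ the element $x^{-1}$ is not positive, since otherwise $1\wedge x^m>0$ for some $m\ge1$, whereas $1\wedge x^m=0$ in $F[x]$.
\end{remark}

\begin{thebibliography}{9}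

\bibitem{IJAMS}
International Journal of Advanced Mathematical Sciences, 3 (2) (2015) 156--160,
doi:10.14419/ijams.v3i2.4773,
\texttt{https://sciencepubco.com/index.php/IJAMS/article/download/4773/2012}.

\end{thebibliography}
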